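\title{Fastest-first greedy is better than 2-competitive for equal jobs with fixed start times on related machines}

\begin{abstract}
Jobs of equal size and unit weight arrive online, and each must be started at once on one of $m$ machines of known speeds or it is lost. Every greedy algorithm completes at least half as many jobs as an optimal offline schedule, and it was asked whether some deterministic algorithm achieves a ratio below $2$ that does not depend on $m$ or on the speeds. We show that the greedy algorithm that always uses the fastest idle machine is $(2-\frac1{1932})$-competitive for every $m$ and all speeds. We also show that every greedy algorithm is $(2-\frac1m)$-competitive and that this bound is attained by the rule that uses the slowest idle machine, so greediness alone gives no constant below $2$.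
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

There are $m$ machines, and machine $i$ has speed $s_i>0$. The number $m$ and the speeds are known in advance; only the jobs arrive online. A job $j$ has a release time $r_j$, a processing time $p_j$ and a weight, all non-negative integers, and it is revealed at time $r_j$. Jobs with the same release time are presented one at a time, and the decision on each is made before the next is revealed. Running $j$ on machine $i$ occupies a time slot of length $p_j/s_i$, and the slots on one machine must not overlap. A job has to be started on some machine at the moment of its release, or else it is lost. The algorithm may abort a running job, which is then lost as well. The profit is the total weight of the completed jobs. A deterministic online algorithm is \emph{$c$-competitive} if on every instance its profit is at least $1/c$ times the optimal offline profit. This is \emph{scheduling with fixed start times on uniformly related machines}.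

Throughout, all jobs have the same processing time $p$, a positive integer, and weight $1$. A job is then described by its release time alone, a machine by its \emph{slot length} $\ell_i=p/s_i$, and the profit is the number of completed jobs. An algorithm is \emph{greedy} if it never aborts a job and starts every job that is released while some machine is idle; its only freedom is the choice among the idle machines. The following facts are known in this setting.
\begin{itemize}
\item Every greedy algorithm is $2$-competitive.
\item For $m\to\infty$, no deterministic algorithm is better than $3/2$-competitive.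
\item For $m\ge3$, no upper bound below $2$ was known for any algorithm.
\item The greedy algorithm that always uses the fastest idle machine is $4/3$-competitive and optimal for $m=2$; for $m\to\infty$ its competitive ratio is only known to be at least $25/16$.
\end{itemize}
The problem posed in \cite{open} is to find a better than $2$-competitive deterministic algorithm for $m\to\infty$. Precisely: \emph{is there a constant $c<2$ such that for every $m$ and all speeds $s_1,\dots,s_m$ some deterministic online algorithm, which may depend on $m$ and on the speeds, is $c$-competitive?}

\subsection*{Results}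

Number the machines so that $\ell_1\le\ell_2\le\dots\le\ell_m$, ties being broken in a fixed way. The algorithm FG (\emph{fastest-first greedy}) never aborts; it starts each job on the idle machine of smallest index and rejects it if and only if all machines are busy. We write $\mathrm{FG}$ and $\mathrm{OPT}$ also for the profits of FG and of an optimal offline schedule.

\begin{theorem}\label{thm:main}
For every $m$, all speeds and every instance, $\mathrm{OPT}\le\bigl(2-\frac1{1932}\bigr)\,\mathrm{FG}$.
\end{theorem}

\begin{theorem}\label{thm:greedy}
For each $m$, every greedy algorithm is $(2-\frac1m)$-competitive. This cannot be improved for the class of all greedy algorithms: for each $m$ there are speeds on which the greedy rule ``use the slowest idle machine'' has competitive ratio at least $2-\frac1m$.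
\end{theorem}

Theorem~\ref{thm:main} answers the question affirmatively, and the two theorems together show that FG is $\min\{2-\frac1m,\,2-\frac1{1932}\}$-competitive on every set of $m$ machines. Theorem~\ref{thm:greedy} is not needed for Theorem~\ref{thm:main}; it shows that the choice of the fastest machine is what matters there. The constant $1932$ is not optimized and not claimed to be sharp, and the exact ratio of FG for $m\to\infty$ is not determined here.

\subsection*{Two small cases}

\begin{example}[Equal speeds]\label{ex:equal}
If $\ell_1=\dots=\ell_m=\ell$, every greedy algorithm is optimal. Let $g_1,g_2,\dots$ be the jobs that it accepts and $o_1,o_2,\dots$ the jobs of an offline schedule, both in order of presentation. We show by induction that $g_k$ exists and is presented no later than $o_k$. If $k$ jobs are accepted before $o_k$, this holds. Otherwise, by induction, exactly $g_1,\dots,g_{k-1}$ are accepted before $o_k$. For $k\le m$ some machine is idle. For $k>m$, two of the jobs $o_{k-m},\dots,o_k$ share a machine offline, so $r_{o_k}\ge r_{o_{k-m}}+\ell\ge r_{g_{k-m}}+\ell$; then $g_1,\dots,g_{k-m}$ have ended and again a machine is idle. So $g_k=o_k$.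
\end{example}

\begin{example}[Two machines]\label{ex:two}
Let $p=6$, $s_1=3$, $s_2=2$, so $\ell_1=2$ and $\ell_2=3$, and release jobs at times $0,1,3,3$. FG occupies machine $1$ during $[0,2)$ and machine $2$ during $[1,4)$, so at time $3$ it accepts one job only. The offline schedule that puts the first job on machine $2$ and the second on machine $1$ has both machines free at time $3$. The ratio is $4/3$.
\end{example}

So all the loss of a greedy algorithm comes from the differences of the speeds, and Example~\ref{ex:two} shows how one gains against FG: use a slow machine a little \emph{earlier} than FG does, and get it back a little earlier. The head start is shorter than one slot of a faster machine. It is plausible that such small shifts cannot double the profit, and the proof of Theorem~\ref{thm:main} makes this precise.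

\subsection*{Outline}

The bound $2$ comes from letting each job of the algorithm pay for at most two offline jobs (Section~\ref{sec:account}). The ratio is close to $2$ only if almost every job pays twice; such jobs are called good. For FG, a good job forces another job of FG, its child, onto a slower machine, so the jobs of FG fall into chains, and Theorem~\ref{thm:main} says that the average length of a chain is bounded (Section~\ref{sec:chains}). Along a typical chain the slot lengths nearly double at each step, and the schedule of each machine acquires a rigid rhythm (Section~\ref{sec:doubling}). This rhythm limits the traffic of chains from fast to slow machines in two ways (Section~\ref{sec:block}), which are combined first for machines of comparable speed (Section~\ref{sec:class}) and then over all speeds (Section~\ref{sec:sum}). Section~\ref{sec:greedy} proves Theorem~\ref{thm:greedy}.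

\section{Where the factor 2 comes from}\label{sec:account}

Instances are finite. We write $x\prec y$ if job $x$ is presented before job $y$. Then $r_x\le r_y$; conversely $r_x<r_y$ implies $x\prec y$. Slots are half-open intervals $[r,r+\ell_i)$.

Fix an optimal offline schedule and delete its uncompleted jobs. What remains is a set $\mathcal O$ of $\mathrm{OPT}$ \emph{offline jobs}, each $X\in\mathcal O$ started at time $r_X$ on a machine $O(X)$, with disjoint slots on each machine:
\begin{equation}\label{eq:sep}
X,Y\in\mathcal O,\quad X\prec Y,\quad O(X)=O(Y)=i\quad\Longrightarrow\quad r_Y\ge r_X+\ell_i .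
\end{equation}
This is the only property of $\mathcal O$ that we use, so in examples $\mathcal O$ may be any feasible schedule. Integrality of the data is never used.

In this section and the next, fix any greedy algorithm. A job that it starts, and hence completes, is \emph{accepted}; let $N$ be the number of accepted jobs. For an accepted job $J$ let $M(J)$ be its machine, $\ell(J)=\ell_{M(J)}$ and $e_J=r_J+\ell(J)$. Since release times may coincide, we describe the state of the algorithm at the presentation of a job rather than at a time. An accepted job $J$ \emph{runs at} a job $x$ if $J\prec x$ and $r_x<e_J$. Machine $i$ is \emph{busy at} $x$ if some accepted job on $i$ runs at $x$, and \emph{idle at} $x$ otherwise. The words ``runs'', ``busy'' and ``idle'' always refer to the online algorithm. Three facts follow from the definitions.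
\begin{itemize}
\item[(R1)] If $S\prec T$ are accepted jobs on one machine, then $e_S\le r_T$, because the machine is idle at $T$. So at most one job on a given machine runs at a given job $x$.
\item[(R2)] If $J$ runs at $y$ and $J\prec x\preceq y$, then $J$ runs at $x$.
\item[(R3)] If $J$ runs at $x$ and at $y$, then $|r_x-r_y|<\ell(J)$, since both times lie in $[r_J,e_J)$.
\end{itemize}

We split the offline jobs according to the state of their offline machine. Let $B$ be the set of $X\in\mathcal O$ such that $O(X)$ is idle at $X$ and the algorithm does not start $X$ on $O(X)$. By greediness such an $X$ is accepted, on another machine. Let $A=\mathcal O\setminus B$. For $X\in A$, either $O(X)$ is busy at $X$, and we let $\pi(X)$ be the job on $O(X)$ that runs at $X$; or the algorithm starts $X$ on $O(X)$, and we let $\pi(X)=X$. In both cases $J=\pi(X)$ is an accepted job with $M(J)=O(X)$ and $r_J\le r_X<e_J$.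

\begin{lemma}\label{lem:account}
The map $\pi$ is injective. Hence $|A|\le N$, $|B|\le N$, and
\begin{equation}\label{eq:deficit}
2N-\mathrm{OPT}=(N-|A|)+(N-|B|)
\end{equation}
is a sum of two non-negative terms.
\end{lemma}

\begin{proof}
If $\pi(X)=\pi(X')=J$ with $X\prec X'$, then $O(X)=O(X')=M(J)$ and $r_J\le r_X\le r_{X'}<r_J+\ell(J)$, which contradicts \eqref{eq:sep}. So $|A|\le N$. The members of $B$ are accepted, so $|B|\le N$, and $\mathrm{OPT}=|A|+|B|$.
\end{proof}

This is the proof of $2$-competitiveness: an accepted job $J$ pays for itself if $J\in B$, and for $\pi^{-1}(J)$ if $J\in\pi(A)$. To go below $2$ one has to find many jobs that pay at most once. The tool is the following observation: a job of $B$ leaves an idle machine behind, and if that machine is busy later, some later job has filled it.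

\begin{lemma}\label{lem:fill}
Let $J\in B$ and $J\prec y$, and let $S$ be an accepted job on $O(J)$ that runs at $y$. Then $J\prec S\prec y$.
\end{lemma}

\begin{proof}
We have $S\prec y$ by definition, and $S\ne J$ because $M(J)\ne O(J)$. If $S\prec J$, then $S$ would run at $J$ by (R2), but $O(J)$ is idle at $J$.
\end{proof}

Finally, write $A=A_r\cup A_c$, where $A_r$ consists of the rejected and $A_c$ of the accepted members of $A$. Thus $A_r$ is the set of all offline jobs that the algorithm rejects, and all machines are busy at each of them.

\section{All greedy algorithms: the ratio $2-\frac1m$}\label{sec:greedy}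

\begin{proof}[Proof of Theorem~\ref{thm:greedy}, upper bound]
Call an accepted job \emph{full} if it lies in $B\cap\pi(A)$, and let $n$ be the number of accepted jobs that are not full. By Lemma~\ref{lem:account}, $n\le(N-|B|)+(N-|A|)=2N-\mathrm{OPT}$, so it suffices to prove $N\le mn$.

Cut the sequence of jobs at the members of $A$: for $\mu\in A$, the \emph{group} of $\mu$ consists of the accepted jobs $J$ for which $\mu$ is the first member of $A$ with $\mu\succeq J$. Let $J$ be full, $J=\pi(X)$. Since $J\in B$ and $X\in A$, we have $J\ne X$, so $J$ runs at $X$. Therefore $J$ belongs to a group, say that of $\mu$, and $J\prec\mu\preceq X$, so $J$ runs at $\mu$ by (R2). By (R1), the full jobs in the group of $\mu$ lie on distinct machines, all busy at $\mu$. We claim that a group containing a full job contains at most $m-1$ full jobs and at least one job that is not full.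

If $\mu\in A_c$, then $\mu$ is accepted, so some machine is idle at $\mu$ and the group has at most $m-1$ full jobs. It also contains $\mu$, which is not in $B$.

If $\mu\in A_r$, let $J$ be the last full job of the group. Machine $O(J)$ is busy at $\mu$, and by Lemma~\ref{lem:fill} the job $T$ on it that runs at $\mu$ satisfies $J\prec T\prec\mu$. No member of $A$ lies between $J$ and $\mu$, so $T$ is in the group, and it is not full because it comes after $J$. By (R1) no full job of the group is on $O(J)$, so there are at most $m-1$ of them.

Hence $N-n\le(m-1)n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:greedy}, lower bound]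
Let $p=1$ and $s_i=1/(m+i)$, so $\ell_i=m+i$. Release a job $x_t$ at time $t$ for $t=0,\dots,m-1$. The slowest-first rule runs $x_t$ on machine $m-t$, whose slot length is $2m-t$, during $[t,2m)$. Now release $m-1$ jobs at time $2m-1$. All machines are busy, so the profit is $m$. Offline, run $x_t$ on machine $m-t-1$ during $[t,2m-1)$ for $t\le m-2$, run $x_{m-1}$ on machine $m$, and run the last $m-1$ jobs on machines $1,\dots,m-1$. The profit is $2m-1$, and the ratio is at least $(2m-1)/m$.
\end{proof}

In this instance the offline schedule moves each job to a slightly \emph{faster} idle machine. Against FG this move is not available.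

\section{Good jobs and their children}\label{sec:chains}

From now on the algorithm is FG. A \emph{miss} is a member of $A_r$, that is, an offline job rejected by FG. Misses are the moments at which we know the whole state of FG: every machine is busy. An accepted job $J$ is \emph{charged} if $J=\pi(w)$ for a miss $w$. This miss is unique by Lemma~\ref{lem:account}; we denote it by $w_J$ and put $\tau_J=r_{w_J}$. Thus $J$ runs at $w_J$, and $O(w_J)=M(J)$. An accepted job is \emph{good} if it is charged and lies in $B$, and \emph{bad} otherwise. Let $\delta$ be the number of bad jobs.

\begin{lemma}\label{lem:delta}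
$\mathrm{OPT}\le 2N-\delta/2$.
\end{lemma}

\begin{proof}
Exactly $|A_r|$ jobs are charged, and $|A_c|\le N-|B|$ because $A_c$ and $B$ are disjoint sets of accepted jobs. With \eqref{eq:deficit},
\begin{align*}
\delta\le(N-|B|)+(N-|A_r|)&=(N-|B|)+(N-|A|)+|A_c|\\
&\le 2(N-|B|)+(N-|A|)\le2(2N-\mathrm{OPT}).\qedhere
\end{align*}
\end{proof}

So Theorem~\ref{thm:main} follows from the next statement, to which the rest of the paper is devoted: it gives $\mathrm{OPT}\le2N-\delta/2\le2N-N/1932$.

\begin{proposition}\label{prop:main}
$N\le966\,\delta$.
\end{proposition}

For an accepted job $J$ let $\omega_J$ be the first miss after $J$, if there is one. A good job $J$ leaves the machine $O(J)$ idle, and all machines are busy at a miss that occurs while $J$ is still running. So FG fills $O(J)$ quickly, and the job that fills it is the next object to study.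

\begin{lemma}\label{lem:child}
Let $J$ be good. Then $M(J)<O(J)$, the miss $\omega_J$ exists, and $J$ runs at $\omega_J$. The first accepted job on $O(J)$ after $J$ exists; denoting it by $\nu(J)$, we have
\begin{equation}\label{eq:child}
J\prec\nu(J)\prec\omega_J,\qquad \omega_{\nu(J)}=\omega_J,\qquad \ell(J)\le\ell(\nu(J)).
\end{equation}
The map $\nu$ from good jobs to accepted jobs is injective.
\end{lemma}

\begin{proof}
Machine $O(J)$ is idle at $J$, and FG chose the idle machine of smallest index, which is not $O(J)$; so $M(J)<O(J)$ and $\ell(J)\le\ell_{O(J)}$. Since $w_J$ is a miss after $J$, the miss $\omega_J$ exists and $J\prec\omega_J\preceq w_J$; by (R2), $J$ runs at $\omega_J$. The job $S$ on $O(J)$ that runs at $\omega_J$ satisfies $J\prec S\prec\omega_J$ by Lemma~\ref{lem:fill}. So $\nu(J)$ exists and $J\prec\nu(J)\preceq S\prec\omega_J$. There is no miss between $J$ and $\omega_J$, so $\omega_{\nu(J)}=\omega_J$.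

Suppose $\nu(J)=\nu(J')=T$ with $J\prec J'$, and let $i=M(T)=O(J)=O(J')$. Then $r_{J'}\le r_T\le r_{\omega_J}<r_J+\ell(J)\le r_J+\ell_i$, contrary to \eqref{eq:sep}.
\end{proof}

The inequality $M(J)<O(J)$ is the only place where the fastest-first rule enters; everything else uses greediness alone.

If $T=\nu(J)$, we call $T$ the \emph{child} of $J$ and $J=\nu^{-1}(T)$ the \emph{parent} of $T$, and we put
\[
\sigma_T=r_J,\qquad \varphi_T=r_T-\sigma_T\ge0 .
\]
The offline schedule starts the parent on $M(T)$ at time $\sigma_T$, and FG follows on that machine with \emph{delay} $\varphi_T$; this is the head start of Example~\ref{ex:two}. There are $N-\delta$ good jobs and $\nu$ is injective, so exactly $\delta$ accepted jobs have no parent.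

Following $\nu$, the accepted jobs split into maximal chains $J,\nu(J),\nu^2(J),\dots$, each starting at a job without a parent and ending at a bad job. There are $\delta$ chains. The machine index increases along a chain, so $N\le m\delta$ at once; Proposition~\ref{prop:main} says that the \emph{average} length of a chain is bounded independently of $m$.

Besides the chains there is a second order on accepted jobs: for accepted $T$ let $T^-$ and $T^+$ be the previous and the next accepted job on the machine $M(T)$, if they exist. The maps $T\mapsto T^-$ and $T\mapsto T^+$ are injective. The next lemma describes how the two schedules interleave on one machine: offline, the parent of $T$, then $w_T$, then the parent of $T^+$ occupy disjoint slots.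

\begin{lemma}\label{lem:local}
Let $T$ be an accepted job.
\begin{itemize}
\item[(a)] If $T$ is charged and has a parent, then $\tau_T\ge\sigma_T+\ell(T)=e_T-\varphi_T$.
\item[(b)] If $T$ is charged and $T^+$ exists and has a parent, then $\sigma_{T^+}\ge\tau_T+\ell(T)$.
\item[(c)] If $w$ is a miss and $w\prec T$, then $T^-$ exists and $r_w<e_{T^-}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The jobs $\nu^{-1}(T)\prec w_T$ are offline jobs on $M(T)$; apply \eqref{eq:sep}.

(b) Let $U$ be the parent of $T^+$, so $O(U)=M(T)$. Since $T^+$ is the first accepted job on $M(T)$ after $U$, we cannot have $U\prec T$; and $U\ne T$ since $M(U)\ne O(U)$. So $T\prec U$. As $U\in B$, machine $M(T)$ is idle at $U$, so $r_U\ge e_T>\tau_T$. Thus $w_T\prec U$ are offline jobs on $M(T)$, and \eqref{eq:sep} gives $\sigma_{T^+}=r_U\ge\tau_T+\ell(T)$.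

(c) Some job $S$ on $M(T)$ runs at $w$, and $S\prec w\prec T$. So $T^-$ exists, $S\preceq T^-$, and $e_{T^-}\ge e_S>r_w$ by (R1).
\end{proof}

\begin{example}\label{ex:three}
Let $p=1$ and $\ell_1=3$, $\ell_2=4$, $\ell_3=7$. Present, in this order, $a$ at time $0$; $b$ at time $1$; $c,w_a$ at time $2$; $u,w_b$ at time $4$; and $v,d,w_c,w_v$ at time $8$. Figure~\ref{fig:three} shows the schedule of FG, which accepts $a,b,c,u,v,d$, and an offline schedule with seven jobs. The misses are $w_a,w_b,w_c,w_v$; each charges the job in its subscript. We have $B=\{a,b,v\}$, and these three jobs are good, so $\delta=3$. The chains are $a\mapsto b\mapsto c$, $\;v\mapsto d$, and $u$ alone. On machine $2$ parts (a) and (b) of Lemma~\ref{lem:local} hold with equality: $\sigma_b=0$, $\tau_b=4$, $\sigma_d=8$.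

Both mechanisms of the proof are visible here. First, machine $3$ has to be slow. The job $c$ must still run at $w_c$. Offline, machine $3$ is occupied by $b$ for a slot at least as long as that of $b$ in FG, so at $w_c$ machine $2$ already carries the next job $d$. But $d$ has a parent, which offline waits for the two slots of $a$ and $w_b$ on machine $2$. So $2+\ell_3>0+2\cdot4$. Second, $u$ has to be bad. Machine $1$ must be busy at $w_b$, after $a$ has ended, so FG must receive a new job for it between $w_a$ and $w_b$; during that time the slower machines are busy, so the new job cannot lie in $B$.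
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.7cm,y=0.48cm,font=\small]
\foreach \lab/\x/\z/\y in {a/0/3/7,u/4/7/7,v/8/11/7,b/1/5/4.3,d/8/12/4.3,c/2/9/1.6}
  \draw[fill=gray!30] (\x,\y) rectangle (\z,\y+1) node[midway] {$\lab$};
\foreach \lab/\x/\z/\y in {w_a/2/5/6,w_v/8/11/6,a/0/4/3.3,w_b/4/8/3.3,v/8/12/3.3,b/1/8/0.6,w_c/8/15/0.6}
  \draw (\x,\y) rectangle (\z,\y+1) node[midway] {$\lab$};
\foreach \lab/\y in {1/7,2/4.3,3/1.6}
  \node[left] at (-0.3,\y) {machine $\lab$};
\draw[->] (0,0) -- (15.6,0) node[right] {time};
\foreach \x in {0,1,2,4,8,12,15}
  \draw (\x,0.12) -- (\x,-0.12) node[below] {$\x$};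
\end{tikzpicture}
\caption{Three machines with slot lengths $3,4,7$. For each machine, the gray upper row is the schedule of fastest-first greedy and the white lower row is an offline schedule. The jobs $a,b,v$ run offline one machine lower than online, and are followed there online by $b,c,d$. The jobs $w_a,w_b,w_c,w_v$ arrive when all three machines are busy online.}
\label{fig:three}
\end{figure}

\section{Doubling along chains and the rhythm of a machine}\label{sec:doubling}

To use both (a) and (b) of Lemma~\ref{lem:local} at a job $T$ we need $T$ to be charged and both $T$ and $T^+$ to have parents; to continue the chain we need $T$ to be good. Call $T$ \emph{regular} if $T$ is good, $T$ has a parent, and $T^+$ either does not exist or has a parent. The first mechanism of Example~\ref{ex:three} is the case $(U,V,W)=(a,b,c)$ of the following lemma.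

\begin{lemma}[Doubling]\label{lem:double}
Let $V$ be regular, $U=\nu^{-1}(V)$, and suppose that $W=\nu(V)$ is charged. Then
\[
\ell(W)>2\ell(V)-\varphi_V-\varphi_W .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local}(a) for $W$ and \eqref{eq:child}, $\tau_W\ge r_V+\ell(W)\ge r_V+\ell(V)=e_V$. The job $S$ on $M(V)$ that runs at the miss $w_W$ has $e_S>\tau_W\ge e_V$, so $V\prec S$ by (R1). Hence $V^+$ exists and $V^+\preceq S\prec w_W$. By regularity $V^+$ has a parent, and Lemma~\ref{lem:local}(b) and (a) for $V$ give
\[
\tau_W\ge r_{V^+}\ge\sigma_{V^+}\ge\tau_V+\ell(V)\ge r_U+2\ell(V).
\]
Since $\tau_W<e_W=r_W+\ell(W)$ and $r_W-r_U=\varphi_V+\varphi_W$, the claim follows.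
\end{proof}

\begin{remark}\label{rem:needed}
Neither the fastest-first rule nor the condition on $V^+$ can be dropped. In the slowest-first instance of Section~\ref{sec:greedy} with $m\ge 2$, the same definitions make $x_1,\dots,x_{m-2}$ good, each followed on its offline machine by the next one, with \emph{decreasing} slot lengths, and only $x_0$ and $x_{m-1}$ are bad. For FG, let all slot lengths equal an integer $\ell\ge m$; release $J_t$ at time $t$ for $0\le t\le m-1$, then $w_0$ at time $m-1$, and $u_t,w_t$ in this order at time $\ell+t-1$ for $1\le t\le m-1$. FG runs $J_t$ on machine $t+1$ and $u_t$ on machine $t$, and rejects every $w_t$. Offline, run $J_t$ on machine $t+2$ for $t\le m-2$ and $w_t$ on machine $t+1$. Then $J_0,\dots,J_{m-2}$ are good and form a chain with constant slot length. The price is paid by the jobs $u_{t+1}=J_t^+$, which have no parents.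
\end{remark}

The doubling is spoiled by the delays, but the delays along a chain have a common budget. A \emph{regular chain} is a sequence $J_0,\dots,J_s$ of regular jobs with $J_t=\nu(J_{t-1})$. Write $r_t=r_{J_t}$, $l_t=\ell(J_t)$, and $\varphi_t=\varphi_{J_t}=r_t-r_{t-1}$ for $t\ge1$. By Lemma~\ref{lem:child}, $l_0\le l_1\le\cdots\le l_s$, all $J_t$ precede the same first miss $\omega$, and $J_0$ runs at $\omega$. Hence
\begin{equation}\label{eq:budget}
\varphi_1+\dots+\varphi_s=r_s-r_0\le r_\omega-r_0<l_0 ,
\end{equation}
while Lemma~\ref{lem:double} gives $l_t>2l_{t-1}-\varphi_{t-1}-\varphi_t$ for $2\le t\le s$. A whole chain is released within one slot of its fastest machine, and this is short on the scale of the later machines.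

\begin{lemma}\label{lem:growth}
Let $J_0,\dots,J_s$ be a regular chain with first miss $\omega$.
\begin{itemize}
\item[(a)] If $s=3$, then $r_\omega-r_2<l_3/3$.
\item[(b)] If $s=5$, then $l_5>4l_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $\psi=r_\omega-r_2$. Then $\psi\ge r_3-r_2=\varphi_3$ and $l_1\ge l_0>r_\omega-r_0=\varphi_1+\varphi_2+\psi$. Doubling for $t=3$ and $t=2$ gives
\begin{align*}
l_3&>2(2l_1-\varphi_1-\varphi_2)-\varphi_2-\varphi_3=4l_1-2\varphi_1-3\varphi_2-\varphi_3\\
&>4(\varphi_1+\varphi_2+\psi)-2\varphi_1-3\varphi_2-\psi=2\varphi_1+\varphi_2+3\psi\ge3\psi .
\end{align*}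
(b) Doubling for $t=5,4,3,2$, with the weights $1,2,4,8$, and \eqref{eq:budget} give
\begin{align*}
l_5&>16l_1-8(\varphi_1+\varphi_2)-4(\varphi_2+\varphi_3)-2(\varphi_3+\varphi_4)-(\varphi_4+\varphi_5)\\
&=16l_1-8\varphi_1-12\varphi_2-6\varphi_3-3\varphi_4-\varphi_5\ge16l_0-12\sum_{t=1}^5\varphi_t>4l_0.\qedhere
\end{align*}
\end{proof}

Part (a) looks back along a chain and part (b) looks forward. We first exploit (a). Call $T$ \emph{deep} if $T,\nu^{-1}(T),\nu^{-2}(T),\nu^{-3}(T)$ exist and are regular. In the regular chain $\nu^{-3}(T),\dots,T$ we have $r_2=\sigma_T$ and $\omega=\omega_T$, so a deep job $T$ satisfies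
\begin{equation}\label{eq:tight}
\varphi_T\le r_{\omega_T}-\sigma_T<\ell(T)/3 .
\end{equation}
Compare this with Lemma~\ref{lem:local}. A deep job $P$ sees a miss $\omega_P$ in the first third of its slot and the miss $w_P$ in the last third. After $w_P$, a full offline slot passes before the parent of $P^+$ is released. So FG leaves the machine idle for about one slot after $P$, and no miss can occur while a machine is idle. Call an accepted job $T$ \emph{shielded} if $T^-$ is deep or does not exist.

\begin{lemma}[Gap]\label{lem:gap}
Let $T$ be shielded and let $w\prec T$ be a miss. Then $P=T^-$ exists and is deep, $e_P>r_w$, the job $T$ has a parent, and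
\[
\sigma_T>r_w+\tfrac23\ell(T).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local}(c), $P$ exists and $e_P>r_w$. Then $P$ is deep, in particular regular, so $T=P^+$ has a parent. With $\ell=\ell(T)=\ell(P)$, Lemma~\ref{lem:local}(b), (a) and \eqref{eq:tight} give
$\sigma_T\ge\tau_P+\ell\ge e_P-\varphi_P+\ell>r_w+\frac23\ell$.
\end{proof}

We can now name the two kinds of jobs that will be played against each other.

\begin{definition}\label{def:types}
An accepted job $J$ is a \emph{blocker} if it is deep and shielded. An accepted job $K$ is a \emph{climber} if $K_t=\nu^t(K)$ exists and is regular for $t=0,\dots,5$ and $K_5$ is shielded; we say that $K$ \emph{lands} on the machine $\lambda(K)=M(K_5)$.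
\end{definition}

For a climber $K$, Lemma~\ref{lem:growth}(b) and \eqref{eq:child} give
\begin{equation}\label{eq:climb}
\ell_{\lambda(K)}>4\ell(K),\qquad K\preceq K_t\prec\omega_K\quad(0\le t\le5),
\end{equation}
and $K\mapsto K_5$ is injective, so at most as many climbers land on a machine as FG runs jobs there. Almost all jobs are of both kinds when $\delta$ is small.

\begin{lemma}\label{lem:exc}
Among the accepted jobs, at most $24\delta$ are not blockers and at most $30\delta$ are not climbers.
\end{lemma}

\begin{proof}
There are $\delta$ bad jobs, $\delta$ jobs without a parent, and at most $\delta$ jobs $T$ such that $T^+$ exists and has no parent. So at most $3\delta$ jobs are not regular.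

If $T$ is not deep, go back from $T$ along parents, which is possible as long as the current job is regular; we reach a non-regular job $U$ with $T=\nu^r(U)$, $0\le r\le3$. So at most $4\cdot3\delta=12\delta$ jobs are not deep. If $T$ is not shielded, then $T^-$ exists and is not deep, so at most $12\delta$ jobs are not shielded. Hence at most $24\delta$ jobs are not blockers.

If $K$ is not a climber, go forward from $K$ along children, which is possible as long as the current job is regular. Either $\nu^t(K)$ is non-regular for some $0\le t\le5$, which by injectivity of $\nu$ happens for at most $6\cdot3\delta=18\delta$ jobs $K$; or $K_5$ exists and is not shielded, which happens for at most $12\delta$ jobs $K$.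
\end{proof}

\begin{remark}\label{rem:bounded}
If $\ell_m\le4\ell_1$, we are done: by Lemma~\ref{lem:growth}(b) there is no regular chain of six jobs, so the last paragraph of the proof gives $N\le18\delta$, and $\mathrm{OPT}\le(2-\frac1{36})N$. In general, doubling bounds the length of a regular chain only in terms of $\ell_m/\ell_1$. When this ratio is large we have to show that the slow machines cannot absorb all the chains that start on the fast ones.
\end{remark}

\section{Blocking and crossing}\label{sec:block}

Let $J$ be a blocker on a machine $k$. The misses $\omega_J$ and $w_J$ are more than $\frac23\ell_k$ apart, so every sufficiently fast machine starts a new job between them, as machine $1$ starts $u$ in Example~\ref{ex:three}. If this job is a climber, its chain is released before $w_J$ and has to land somewhere. It cannot land on $k$, which is occupied by $J$. A machine slower than $k$ is busy at $\omega_J$ and would have to finish its job, pass through a gap and be refilled within the slot of $J$. This is possible in time only if that machine is barely slower than $k$, and then its rhythm collides with the gap before $J$.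

\begin{lemma}[Blocking]\label{lem:block}
Let $J$ be a blocker on machine $k$, let $\ell_i\le\frac23\ell_k$, and let $K$ be the job on machine $i$ that runs at $w_J$. If $K$ is a climber, then $\lambda(K)<k$.
\end{lemma}

\begin{proof}
By $e_K>\tau_J$, Lemma~\ref{lem:local}(a) and \eqref{eq:tight} for $J$,
\[
r_K>\tau_J-\ell_i\ge\sigma_J+\ell_k-\ell_i\ge\sigma_J+\tfrac13\ell_k>r_{\omega_J},
\]
so $\omega_J\prec K\prec w_J$. Let $K$ be a climber. Since $w_J$ is a miss after $K$, we have $\omega_K\preceq w_J$, and \eqref{eq:climb} gives
\begin{equation}\label{eq:between}
J\prec\omega_J\prec K_t\prec w_J,\qquad r_{K_t}\le\tau_J<r_J+\ell_k\qquad(0\le t\le5).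
\end{equation}
In particular $J$ runs at $K_5$, so machine $k$ is busy at $K_5$ and $\lambda:=\lambda(K)\ne k$. Suppose $\lambda>k$, so $\ell_\lambda\ge\ell_k$.

Apply Lemma~\ref{lem:gap} to the shielded job $K_5$, whose parent is $K_4$, and the miss $\omega_J$. It shows that $P=K_5^-$ exists and is deep, that $e_P>r_{\omega_J}$, and that $r_{K_4}>r_{\omega_J}+\frac23\ell_\lambda$. By \eqref{eq:between}, $r_{K_4}<r_J+\ell_k\le r_{\omega_J}+\ell_k$. Hence $\ell_\lambda<\frac32\ell_k$, and $\varphi_P<\frac13\ell_\lambda<\frac12\ell_k$ by \eqref{eq:tight}.

Now we locate the miss $w_P$. From below, Lemma~\ref{lem:local}(a) gives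
\[
\tau_P\ge e_P-\varphi_P>r_{\omega_J}-\tfrac12\ell_k\ge\sigma_J-\tfrac12\ell_k .
\]
From above, Lemma~\ref{lem:local}(b) for $P$ and $P^+=K_5$, together with \eqref{eq:between}, gives
\[
\tau_P\le r_{K_4}-\ell_\lambda<r_J+\ell_k-\ell_\lambda\le r_J .
\]
So $w_P\prec J$. Since $J$ is shielded, Lemma~\ref{lem:gap} yields $\sigma_J>\tau_P+\frac23\ell_k>\sigma_J+\frac16\ell_k$, a contradiction.
\end{proof}

Blocking concerns only the jobs that run at the misses $w_J$. The second lemma bounds all climbers that leave a given machine and land on $k$ or beyond. Each such landing is preceded by a gap on the scale of $\ell_k$, so these climbers are spread out in time, and machine $k$, being busy at every miss, serves as a clock.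

\begin{lemma}[Crossing]\label{lem:cross}
Let $i$ and $k$ be machines, and let $n$ be the number of accepted jobs on $k$. At most $2n$ climbers $K$ on machine $i$ satisfy $\lambda(K)\ge k$.
\end{lemma}

\begin{proof}
Let $K\prec K'$ be two such climbers. Since $K$ is good, it runs at $\omega_K$, so $r_{\omega_K}<e_K\le r_{K'}$ by (R1), and $\omega_K\prec K'\prec K'_5$. Lemma~\ref{lem:gap} for $K'_5$ and $\omega_K$, together with $K'_4\prec\omega_{K'}$, gives
\[
r_{\omega_{K'}}\ge r_{K'_4}>r_{\omega_K}+\tfrac23\ell_{\lambda(K')}\ge r_{\omega_K}+\tfrac23\ell_k .
\]
Map each such climber $K$ to the job on $k$ that runs at $\omega_K$. If $K\prec K'\prec K''$ had the same image $T$, then $T$ would run at $\omega_K$ and at $\omega_{K''}$, whose release times differ by more than $\frac43\ell_k$; this contradicts (R3). So each job on $k$ has at most two preimages.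
\end{proof}

\section{Machines of comparable speed}\label{sec:class}

For a set $I$ of machines let $N(I)$ be the number of accepted jobs on $I$, and let $\kappa(I)$ and $\beta(I)$ be the numbers of those that are not climbers and not blockers, respectively. Fix $L>0$, let
\[
G=\{i: L\le\ell_i<2L\},\qquad R=\{i:\ell_i\ge3L\}=\{q_1<\dots<q_\rho\},
\]
and suppose $g=|G|\ge1$; the set $R$ may be empty. The threshold $3L$ serves two purposes. For $i\in G$ and $k\in R$ we have $\ell_i<2L\le\frac23\ell_k$, so Lemma~\ref{lem:block} applies; and climbers on $G$ land on machines of slot length more than $4L$ by \eqref{eq:climb}, so they land in $R$. Let $n_t=N(\{q_t\})$ and let $v_t$ be the number of blockers on $q_t$.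

\begin{lemma}\label{lem:rec}
For $1\le t\le\rho$: $\quad g\,v_t\le\kappa(G)+\sum_{s<t}n_s$.
\end{lemma}

\begin{proof}
For $i\in G$ and a blocker $J$ on $q_t$, let $K(i,J)$ be the job on $i$ that runs at $w_J$. For distinct blockers $J,J'$ on $q_t$, the misses $w_J\ne w_{J'}$ are offline jobs on $q_t$, so $|\tau_J-\tau_{J'}|\ge\ell_{q_t}>\ell_i$ by \eqref{eq:sep}, and $K(i,J)\ne K(i,J')$ by (R3). So we have $g\,v_t$ distinct jobs on $G$. At most $\kappa(G)$ of them are not climbers. The climbers among them land in $R$ and, by Lemma~\ref{lem:block}, on machines of index less than $q_t$, that is, on $q_1,\dots,q_{t-1}$. There are at most $\sum_{s<t}n_s$ of them.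
\end{proof}

The case of a single machine $G=\{i\}$ with $R\ne\emptyset$ shows how the two lemmas of Section~\ref{sec:block} fit together. Lemma~\ref{lem:rec} for $t=1$ gives $v_1\le\kappa(G)$, so $n_1\le\kappa(G)+\beta(\{q_1\})$: the first slow machine carries few jobs. Every climber on $i$ has $\lambda\ge q_1$, so by Lemma~\ref{lem:cross} there are at most $2n_1$ of them, and $N(G)\le\kappa(G)+2n_1$ is bounded by the exceptions.

For large $g$ the bound $2gn_1$ is too weak: it multiplies the exceptions on $q_1$ by $g$. The remedy is to average over about $g$ machines of $R$. One cannot use all of $R$, because Lemma~\ref{lem:rec} allows the partial sums $\sum_{s\le t}n_s$ to grow by a factor $1+1/g$ at each step, which is harmless only for a number of steps proportional to $g$. So let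
\[
h=\min\{\lceil g/2\rceil,\rho\},\qquad Q=\{q_1,\dots,q_h\}.
\]
We call $Q$ the \emph{buffer} of $G$.

\begin{lemma}\label{lem:class}
$N(Q)\le2\kappa(G)+2\beta(Q)$ and $N(G)\le5N(Q)+\kappa(G)$. Consequently
\[
N(G)+N(Q)\le13\kappa(G)+12\beta(Q).
\]
\end{lemma}

\begin{proof}
Put $S=N(Q)=\sum_{t\le h}n_t$. For $h=0$ the first inequality is trivial. For $h\ge1$, sum Lemma~\ref{lem:rec} over $t\le h$. Each $n_s$ occurs $h-s\le h-1$ times on the right, and $h\le g$, $h-1\le g/2$. Thus
\[
g\sum_{t\le h}v_t\le h\,\kappa(G)+(h-1)S\le g\,\kappa(G)+\frac g2S .
\]
Therefore $S=\sum_{t\le h}v_t+\beta(Q)\le\kappa(G)+\frac12S+\beta(Q)$, which is the first inequality.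

For the second, let $y=N(G)-\kappa(G)$ be the number of climbers on $G$; we show $y\le5S$. If $\rho\le\lceil g/2\rceil$, then $Q=R$, all climbers on $G$ land in $Q$, and $y\le S$. Otherwise $h=\lceil g/2\rceil\ge g/2$. Choose $t\le h$ with $n_t$ minimal, so $n_t\le S/h\le2S/g$. The climbers on $G$ with $\lambda(K)<q_t$ land on $q_1,\dots,q_{t-1}$, so there are at most $S$ of them. By Lemma~\ref{lem:cross} for each $i\in G$ and $k=q_t$, those with $\lambda(K)\ge q_t$ number at most $g\cdot2n_t\le4S$.

Finally, $N(G)+S\le6S+\kappa(G)\le13\kappa(G)+12\beta(Q)$.
\end{proof}

\section{Summation over all speeds}\label{sec:sum}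

For $j\in\mathbb Z$ let $G_j=\{i:2^j\le\ell_i<2^{j+1}\}$. The finitely many nonempty $G_j$, called \emph{classes}, partition the machines. Let $R_j$ and $Q_j$ be the sets $R$ and $Q$ of Section~\ref{sec:class} for $L=2^j$. Summing Lemma~\ref{lem:class} over all $j$ would count the non-blockers on a machine once for every buffer that contains it, and a machine may lie in many buffers, since the buffer of a large class can stretch over many small later classes. But Lemma~\ref{lem:class} bounds the jobs on the buffer as well, so a class that lies inside a buffer already used needs no estimate of its own. The remaining classes have disjoint buffers, provided that we treat even and odd $j$ separately; this ensures that a later class lies entirely in $R_j$.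

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Fix a parity and go through the classes $G_j$ with $j$ of this parity in increasing order of $j$. \emph{Select} $G_{j'}$ unless $G_{j'}\subseteq Q_j$ for a previously selected $G_j$.

Let $j<j'$ be indices of two selected classes of this parity. We claim $Q_j\cap Q_{j'}=\emptyset$. The slot lengths in $G_{j'}$ are at least $2^{j+2}>3\cdot2^j$, so $G_{j'}\subseteq R_j$. Since $G_{j'}$ was selected, some $i\in G_{j'}$ lies in $R_j\setminus Q_j$. As $Q_j$ is an initial segment of $R_j$, all machines of $Q_j$ have index less than $i$. The machines of $Q_{j'}$ have slot length at least $3\cdot2^{j'}>\ell_i$, hence index greater than $i$. This proves the claim.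

Every class of this parity is selected or contained in the buffer of a selected class. By Lemma~\ref{lem:class}, the number of accepted jobs on classes of this parity is at most
\[
\sum_{G_j\ \mathrm{selected}}\bigl(N(G_j)+N(Q_j)\bigr)\le13\sum_{G_j\ \mathrm{selected}}\kappa(G_j)+12\sum_{G_j\ \mathrm{selected}}\beta(Q_j).
\]
The buffers are disjoint, so the last sum is at most $24\delta$ by Lemma~\ref{lem:exc}, for each parity. The classes are disjoint, so the sums of $\kappa(G_j)$ for the two parities add up to at most $30\delta$. Adding the two parities,
\[
N\le13\cdot30\,\delta+2\cdot12\cdot24\,\delta=(390+576)\,\delta=966\,\delta.\qedhere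
\]
\end{proof}

With Lemma~\ref{lem:delta}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{open}
\emph{Open Problems in Throughput Scheduling},
\texttt{http://kam.mff.cuni.cz/\textasciitilde sgall/ps/esa.pdf}.

\end{thebibliography}
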